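# Why the logics of Bayesian conditioning are not recursively axiomatizable

## The guess that finite power sets give an axiomatizable logic

An agent holds a probability measure $p$. On learning an event $A$ with $p(A)\neq0$ she moves to $p(\cdot\mid A)$. Read $\Box\varphi$ as "$\varphi$ holds after every such update". Can the general laws of this operator be generated from a recursive list of axioms? We ask this for finite probability spaces and for arbitrary ones.

The answer one would first guess is yes, at least for finite spaces. There a measure $p$ should matter only through its support, and conditioning shrinks the support. So the frames should be the nonempty subsets of a finite set under inclusion, and one expects so concrete a family to be tractable. We make this precise and test it.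

The language has countably many propositional variables, the Boolean connectives and one operator $\Box$ (with $\Diamond=\neg\Box\neg$), with the usual Kripke semantics. A formula is valid in a frame if it is true at every point under every valuation. The modal logic of a class of frames is the set of formulas valid in all of them.

**Definition (recursively axiomatizable).** A set $L$ of formulas is recursively axiomatizable if there is a recursive set $\Gamma$ such that $L$ is the smallest normal modal logic containing $\Gamma$, that is, the closure of $\Gamma$, the propositional tautologies and the axiom $K$ under modus ponens, uniform substitution and necessitation.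

By Craig's theorem, for the logics below this is the same as being recursively enumerable (r.e.). A closure of a recursive set under these rules is r.e. Conversely, if $\varphi_0,\varphi_1,\dots$ enumerates $L$, take as $\Gamma$ the padded formulas $\varphi_n\wedge\top\wedge\dots\wedge\top$ with $n$ copies of $\top$.

**Definition (Bayes frame).** Let $X$ be a set, $\mathcal B$ a $\sigma$-algebra on $X$, and $M(X,\mathcal B)$ the set of all $\sigma$-additive probability measures on $\mathcal B$. Put $pRq$ if there is $A\in\mathcal B$ with $p(A)\neq0$ and $q(H)=p(H\mid A)=p(H\cap A)/p(A)$ for all $H\in\mathcal B$. The Bayes frame over $(X,\mathcal B)$ is $\langle M(X,\mathcal B),R\rangle$. $\mathbf{BL}$ is the logic of all Bayes frames, and $\mathbf{BL}_{<\omega}$ is the logic of those with $\mathcal B$ finite (one may take $X$ finite and $\mathcal B=\mathcal P(X)$).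

**Definition (Medvedev frame).** For a nonempty set $Y$, the Medvedev frame over $Y$ is $\langle\mathcal P(Y)\setminus\{\emptyset\},\supseteq\rangle$. $\mathbf{ML}$ is the logic of all Medvedev frames, and $\mathbf{ML}_{<\omega}$ the logic of those with $Y$ finite.

For example, let $X=\{1,2\}$. A measure with $0<p(\{1\})<1$ sees itself and the two point masses, and a point mass sees only itself. So a nondegenerate $p$ generates a fork, which is the Medvedev frame over $\{1,2\}$. We may use that $\mathbf{BL}_{<\omega}=\mathbf{ML}_{<\omega}$ and $\mathbf{BL}\subseteq\mathbf{ML}$.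

Now the tests. If $|Y|=1$, the frame is one reflexive point, so we may delete all boxes and use truth tables. If $|Y|=2$, the frame is the fork: three points, and at most $8^k$ valuations of $k$ variables to inspect. For every fixed $n=|Y|$ the logic is that of one finite frame, hence decidable, hence recursively axiomatizable. So the guess survives for each fixed size. It remains to let $n$ grow, and it really must grow: the formula
$$\mathrm{Pts}_n=\bigwedge_{i<n}\Diamond\Box\Big(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Big)$$
is true somewhere over $Y$, for some valuation, iff $|Y|\ge n$. Indeed, witnesses $x_i$ for its conjuncts are pairwise disjoint, because a common nonempty subset of $x_i$ and $x_j$ would satisfy $p_i\wedge\neg p_i$. Conversely, make $p_i$ true exactly at one singleton $\{y_i\}$, with distinct $y_i$.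

So we want a bound on the size of $Y$ computed from the formula, and for $\mathbf{BL}_{<\omega}$ that is the whole question. This logic is co-r.e.: search through finite $Y$ and valuations for a refutation. If it were also r.e., it would be decidable, and the least $|Y|$ needed to satisfy a satisfiable formula would be computable from it. Conversely, a computable bound gives a decision procedure.

The sensible first attempt at a bound is filtration: identify points that agree on a finite set $\Sigma$ of formulas. Take $Y=\{1,2,3\}$, let $u$ be true exactly at the two-point sets, and let $\Sigma=\{u,\Box u\}$. Then $\Box u$ is false everywhere, because every set sees a singleton and $u$ fails there. The two classes are the two-point sets, and the root together with the singletons. The root sees two-point sets, and these see singletons, so in every filtration the two classes see each other. The quotient is a two-point cluster, which is not even a partial order, let alone a Medvedev frame. So a filtration bounds the size of *some* finite model but not of one on a power set.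

What the quotient destroys is the rule that any two elements below a third have a join below it. We shall see that joins are strong enough to describe computations, and that the guess is wrong for both logics.

## Theorems on $\mathbf{BL}_{<\omega}$, $\mathbf{BL}$ and $\mathbf{ML}$

The question is Problem 5.10 of "The Modal Logic of Bayesian Belief Revision". Theorems A and B answer it: neither logic is recursively axiomatizable. The remaining statements complement them.

**Theorem A.** Non-halting of Turing machines reduces computably to membership in $\mathbf{BL}_{<\omega}=\mathbf{ML}_{<\omega}$. Hence $\mathbf{BL}_{<\omega}$ is not r.e.; being co-r.e., it is $\Pi^0_1$-complete.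

**Theorem B.** Non-halting of Turing machines reduces computably to membership in $\mathbf{BL}$. Hence $\mathbf{BL}$ is not r.e.

**Theorem C.** $\mathbf{BL}$ is $\Pi^1_1$-hard. Theorems B and C also hold for the logic of the single Bayes frame over $[0,1]$ with its Borel sets.

**Theorem D.** (1) Every set $L$ with $\mathrm{Log}(\text{all nontrivial Boolean algebras})\subseteq L\subseteq\mathbf{ML}_{<\omega}$ is undecidable. (2) $\mathbf{ML}$ is the logic of the nontrivial atomic Boolean algebras, and it is r.e., hence recursively axiomatizable (though undecidable). Consequently $\mathbf{BL}\subsetneq\mathbf{ML}$.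

**Corollary E.** Medvedev's intuitionistic logic of finite problems is not r.e.

The frame that a Boolean algebra carries in Theorem D is defined next. Theorem C uses Harel's recurring domino theorem, and Corollary E uses the Blok–Esakia theorem.

## Conditioning is shrinking in a measure algebra

For a Boolean algebra $M$ with $0\ne1$ let $M^+=M\setminus\{0\}$ and $\mathfrak F(M)=\langle M^+,\ge\rangle$, so $x$ sees $y$ iff $y\le x$. The Medvedev frame over $Y$ is $\mathfrak F(\mathcal P(Y))$. The points seen from $x$ form $\mathfrak F(M{\upharpoonright}x)$, where $M{\upharpoonright}x=\{y:y\le x\}$. We say that $\varphi$ is *satisfiable in $\mathfrak F(M)$* if it is true at the root $1$ under some valuation. A formula true at some $x$ is then satisfiable in $\mathfrak F(M{\upharpoonright}x)$.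

The measure algebra of a probability space $(X,\mathcal B,p)$ is $M_p=\mathcal B/\{p=0\}$: events modulo null sets. For the fair measure on $\{1,2\}$ it is $\mathcal P(\{1,2\})$; for Lebesgue measure on $[0,1]$ it has no atoms.

**Fact 1.** The map $[A]\mapsto p(\cdot\mid A)$ is an isomorphism from $\mathfrak F(M_p)$ onto the subframe of the Bayes frame generated by $p$, and it sends $1$ to $p$.

*Proof.* The map is well defined, since a null change of $A$ changes nothing. If $p(\cdot\mid A)=p(\cdot\mid B)$, then $p(A\mid B)=p(A\mid A)=1$ and $p(B\mid A)=1$, so $A=B$ modulo null sets; the map is injective. Conditioning $p(\cdot\mid A)$ on $C$ gives $p(\cdot\mid A\cap C)$ and is allowed iff $p(A\cap C)\ne0$. So $p(\cdot\mid A)\,R\,q$ iff $q=p(\cdot\mid D)$ for some $D$ with $p(D)>0$ and $[D]\le[A]$. With $A=X$ this says that the points seen from $p$ are exactly the images. $\square$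

Hence $\neg\varphi\notin\mathbf{BL}$ iff $\varphi$ is satisfiable in $\mathfrak F(M)$ for some measure algebra $M$ of a probability space. Likewise $\neg\varphi\notin\mathbf{BL}_{<\omega}=\mathbf{ML}_{<\omega}$ iff $\varphi$ is satisfiable in $\mathfrak F(M)$ for some finite nontrivial Boolean algebra $M$.

**Fact 2.** The measure algebra $M$ of a probability space is $\sigma$-complete and carries a strictly positive $\sigma$-additive probability $\mu$. Disjoint families in $M^+$ are countable. Every nonempty $\mathcal H\subseteq M$ has a supremum, equal to the join of a countable subfamily. For $x\neq0$, $M{\upharpoonright}x$ is again such an algebra.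

*Proof.* Put $\mu([A])=p(A)$; countable joins come from countable unions. A disjoint family has at most $n$ members of measure $\ge1/n$, so it is countable. Given $\mathcal H$, let $s$ be the supremum of the measures of joins of countable subfamilies. Choose countable subfamilies whose joins have measures tending to $s$; their union is a countable subfamily whose join $h$ has measure $s$. If some $x\in\mathcal H$ had $x\not\le h$, then $\mu(h\vee x)>s$, which is impossible. So $h$ is an upper bound, and clearly the least one. Finally, $M{\upharpoonright}[A]$ is the measure algebra of $p(\cdot\mid A)$. $\square$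

Infinite spaces do change the logic. The formula $\Box\Diamond p\to\Diamond\Box p$ is valid in every Medvedev frame, because every set sees a singleton and a singleton sees only itself. It fails for Lebesgue measure on $[0,1]$: let $p$ be true at $x$ iff $\lfloor-\log_2\mu(x)\rfloor$ is even. Every $x$ has an element of measure $\mu(x)/2$ below it, where the parity has flipped, so $\Box\Diamond p\wedge\Box\Diamond\neg p$ holds at $1$. So $\mathbf{BL}$ needs its own treatment.

## Tuples as joins: the sort formula

Here is the idea that contradicts the guess. Label the points of $Y$ by finitely many sorts. A subset $e$ with exactly one point of each of several sorts is a tuple of individuals, and a variable true at some two-point sets $\{x,y\}$ is a binary relation between sorts. A box runs over all tuples, so it says $\forall x\,\forall y\,\forall z$. What about $\forall x\,\exists y$? The set $\{x\}$ sees nothing but itself, so no formula evaluated there can find $y$. But the set $\{x\}\cup(\text{all points of the second sort})$ sees every $\{x,y\}$, and a diamond evaluated there says $\exists y$.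 So we need a variable that marks the whole of a sort. Statements $\forall\forall\forall$ and $\forall\exists$ are enough to describe tilings of the plane.

One obstacle must be respected throughout: we cannot force "individuals" to be atoms, and $M$ may have no atoms at all. So we work with virtual singletons, which only have to be closed downward.

Fix a finite set $\mathbb S$ of sorts, possibly containing a special sort $Q$ for which no individuals are required. Variables: $c_i$ ("lies in sort $i$") and $f_i$ ("is the full sort $i$") for $i\in\mathbb S$, and $s_i$ ("virtual singleton of sort $i$") for $i\in\mathbb S\setminus\{Q\}$.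

**Definition (sort formula).** $\mathrm{Srt}$ is the conjunction of

* $\Box(c_i\to\Box c_i)$, $\Box\neg(c_i\wedge c_j)$ for $i\ne j$, $\Diamond f_i$, $\Box(f_i\to c_i)$;
* for $i\ne Q$: $\Box(s_i\to c_i\wedge\Box s_i)$ and $\Box(c_i\to\Diamond s_i)$.

All other conjuncts of our formulas will have the form $\Box\psi$. Suppose such a conjunction, including $\mathrm{Srt}$, is true at $1$ in a model on $\mathfrak F(M)$. Choose $F_i\Vdash f_i$; then $F_i\Vdash c_i$. The $F_i$ are pairwise disjoint, since a nonzero common part would satisfy $c_i\wedge c_j$. The whole conjunction is also true at $\bigvee_iF_i$: boxes persist downward, and each $F_i$ is still visible. **Convention.** We replace $M$ by $M{\upharpoonright}\bigvee_iF_i$ and always assume $1=\bigvee_iF_i$. This keeps $M$ finite if it was finite, and a measure algebra if it was one.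

For $e\in M^+$ put $e_i=e\wedge F_i$, so $e=\bigvee_ie_i$. Then
$$\text{for }0\neq y\le e:\qquad y\Vdash c_i\iff y\le e_i.\tag{1}$$
If $y\Vdash c_i$ and $y\wedge F_j\neq0$ with $j\neq i$, then $y\wedge F_j\Vdash c_i\wedge c_j$, which is impossible; so $y\le F_i$. The converse is persistence of $c_i$ from $F_i$.

For $K\subseteq\mathbb S$ put
$$\kappa_K=\bigwedge_{i\in K}\Diamond c_i\wedge\bigwedge_{i\notin K}\neg\Diamond c_i,\qquad\sigma_i=\Box(c_i\to s_i),\qquad\chi_K=\kappa_K\wedge\bigwedge_{i\in K\setminus\{Q\}}\sigma_i,$$
and write $\kappa_{ij}$ for $\kappa_{\{i,j\}}$ and so on. Let $\mathrm{Sing}_i=\{x\in M^+:x\Vdash s_i\}$ for $i\neq Q$. By $\mathrm{Srt}$ its members lie below $F_i$, it is closed under nonzero smaller elements, and every nonzero $x\le F_i$ has a member of $\mathrm{Sing}_i$ below it. From (1) we read off: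

* $e\Vdash\kappa_K$ iff $\{i:e_i\ne0\}=K$;
* $e\Vdash\sigma_i$ iff $e_i=0$ or $e_i\in\mathrm{Sing}_i$;
* if $F_i\le e$ then $e\Vdash\Diamond f_i$;
* the elements $\le e$ satisfying $\kappa_K$ are exactly the $\bigvee_{i\in K}y_i$ with $0\ne y_i\le e_i$.

So $\chi_K$ says "I am a tuple of virtual singletons, one of each sort in $K$, with any nonzero element in the place of $Q$".

For example, let $M=\mathcal P(\{1,2,3\})$, $F_i=\{1,2\}$, $F_j=\{3\}$. If $s_i$ is true exactly at $\{1\},\{2\}$ and $s_j$ at $\{3\}$, then $\chi_{ij}$ holds exactly at $\{1,3\}$ and $\{2,3\}$. But $\mathrm{Srt}$ also holds if $s_i$ is true at $\{1\},\{2\}$ and $\{1,2\}$, and then $\{1,2\}$ counts as a virtual singleton.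

## Colors on pairs

To keep virtual singletons from doing harm, we use them only through properties that do not change when they shrink.

**Definition (coloring).** Let $T$ be a finite palette with variables $t_m$ $(m\in T)$. For distinct $i,j\in\mathbb S\setminus\{Q\}$ let $\theta^{ij}_m=\theta^{ji}_m=\Diamond(\kappa_{ij}\wedge t_m)$ and
$$\mathrm{Col}(i,j)=\Box\big(\chi_{ij}\to\text{exactly one of the }\theta^{ij}_m\ (m\in T)\text{ holds}\big).$$
Given this, for $x\in\mathrm{Sing}_i$, $y\in\mathrm{Sing}_j$ let $\mathrm{col}(x,y)=\mathrm{col}(y,x)$ be the unique $m$ with $x\vee y\Vdash\theta^{ij}_m$.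

In the example above, with singletons as the virtual singletons, let $t_{\text{red}}$ be true at $\{1,3\}$ and $t_{\text{blue}}$ at $\{2,3\}$. Then $\mathrm{Col}(i,j)$ holds. The set $\{1,2,3\}$ sees both colors, but it does not satisfy $\chi_{ij}$.

$$\text{If }0\ne x_1\le x\text{ and }0\ne y_1\le y,\text{ then }\mathrm{col}(x_1,y_1)=\mathrm{col}(x,y).\tag{2}$$
Indeed, a $\kappa_{ij}$-element with $t_m$ below $x_1\vee y_1$ also lies below $x\vee y$; use uniqueness there.

$$\text{If }e_i\in\mathrm{Sing}_i\text{ and }e_j\in\mathrm{Sing}_j,\text{ then }e\Vdash\theta^{ij}_m\iff\mathrm{col}(e_i,e_j)=m.\tag{3}$$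
Indeed, all $\kappa_{ij}$-elements $\le e$ lie below $e_i\vee e_j$. So a large tuple can read the colors of its pairs.

## Dominoes in a Boolean algebra

**Definition (domino system).** A domino system is $D=(T,H,V,O)$ with $T$ finite, $H,V\subseteq T^2$, $O\subseteq T$. A tiling is $\tau:\omega^2\to T$ with $(\tau(i,j),\tau(i{+}1,j))\in H$ and $(\tau(i,j),\tau(i,j{+}1))\in V$ for all $i,j$, and $\tau(0,0)\in O$. Column $i$ of $\tau$ is $j\mapsto\tau(i,j)$.

For example, the checkerboard system has $T=\{\text{black},\text{white}\}$, $H=V$ the pairs of different colors and $O=\{\text{black}\}$. It has exactly one tiling, with two distinct columns.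

The plan is to let sort $A$ carry columns, let sort $B$ carry rows, and let $\mathrm{col}(a,b)$ be the tile. To compare $a$ with its successor we need both in one tuple. With a single sort $A$ this fails: $\{a_1,a_2,b\}$ sees the pairs $\{a_1,b\}$ and $\{a_2,b\}$, and both are $\kappa_{AB}$-elements, so the formula $\theta^{AB}_m$ cannot tell whose color it sees. So we use a copy $A'$ of $A$. The relation $r_S$ ("successor") links $a$ to the copy of its successor, and $r_E$ ("equal") links an element to its own copy. The same is done for $B$.

**Definition (domino formula).** Let $A,A',B,B'\in\mathbb S$ (all different from $Q$), with variables $t_\alpha$ $(\alpha\in T)$, $r_S,r_E$. $\Phi_D$ is the conjunction of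

* (D0) $\mathrm{Col}(A,B)$, $\mathrm{Col}(A',B)$, $\mathrm{Col}(A,B')$, and $\Box\big(\Diamond f_A\wedge\Diamond f_B\to\Diamond(\chi_{AB}\wedge\bigvee_{\alpha\in O}\theta^{AB}_\alpha)\big)$;
* (D1) $\Box(\kappa_{AA'}\wedge\sigma_A\wedge\Diamond f_{A'}\to\Diamond(\chi_{AA'}\wedge r_S))$, $\Box(\kappa_{AA'}\wedge\sigma_{A'}\wedge\Diamond f_A\to\Diamond(\chi_{AA'}\wedge r_E))$, and the same two with $B,B'$ in place of $A,A'$;
* (D2) $\Box\big(\chi_{AA'B}\wedge\Diamond(\kappa_{AA'}\wedge r_S)\to\bigvee_{(\alpha,\alpha')\in H}(\theta^{AB}_\alpha\wedge\theta^{A'B}_{\alpha'})\big)$ and $\Box\big(\chi_{AA'B}\wedge\Diamond(\kappa_{AA'}\wedge r_E)\to\bigvee_{\alpha\in T}(\theta^{AB}_\alpha\wedge\theta^{A'B}_\alpha)\big)$;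
* (D3) $\Box\big(\chi_{ABB'}\wedge\Diamond(\kappa_{BB'}\wedge r_S)\to\bigvee_{(\alpha,\alpha')\in V}(\theta^{AB}_\alpha\wedge\theta^{AB'}_{\alpha'})\big)$ and $\Box\big(\chi_{ABB'}\wedge\Diamond(\kappa_{BB'}\wedge r_E)\to\bigvee_{\alpha\in T}(\theta^{AB}_\alpha\wedge\theta^{AB'}_\alpha)\big)$.

(D1) is of the form $\forall x\,\exists y$, with the full sort supplying the candidates for $y$; (D2) and (D3) are of the form $\forall x\,\forall y\,\forall z$.

**Lemma 3.** Let $M$ be any Boolean algebra and $1\Vdash\mathrm{Srt}\wedge\Phi_D$ (with $1=\bigvee_iF_i$). There are $a_i\in\mathrm{Sing}_A$, $b_j\in\mathrm{Sing}_B$ $(i,j\in\omega)$ such that $\tau(i,j)=\mathrm{col}(a_i,b_j)$ is a tiling of $D$. Moreover, for each $i$ there are $u_i\le a_i$ in $\mathrm{Sing}_A$ and $v_i'\le u_i'$ in $\mathrm{Sing}_{A'}$ with $u_i\vee u_i'\Vdash r_S$ and $v_i'\vee a_{i+1}\Vdash r_E$.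

*Proof.* **Step 1.** *This step finds the origin.* (D0) at $F_A\vee F_B$ gives $a_0\in\mathrm{Sing}_A$, $b_0\in\mathrm{Sing}_B$ with $\mathrm{col}(a_0,b_0)\in O$.

**Step 2.** *This step builds the columns, so that consecutive ones match along $H$ against every row at once.* Given $a_i$, the element $a_i\vee F_{A'}$ satisfies $\kappa_{AA'}\wedge\sigma_A\wedge\Diamond f_{A'}$. By (D1) there are $u_i\le a_i$ in $\mathrm{Sing}_A$ and $u_i'\in\mathrm{Sing}_{A'}$ with $u_i\vee u_i'\Vdash r_S$. Next, $F_A\vee u_i'$ satisfies $\kappa_{AA'}\wedge\sigma_{A'}\wedge\Diamond f_A$. By (D1) there are $v_i'\le u_i'$ in $\mathrm{Sing}_{A'}$ and $a_{i+1}\in\mathrm{Sing}_A$ with $v_i'\vee a_{i+1}\Vdash r_E$.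

Let $b\in\mathrm{Sing}_B$ be arbitrary. By (2), $\mathrm{col}(a_i,b)=\mathrm{col}(u_i,b)$. The element $u_i\vee u_i'\vee b$ satisfies the first premise of (D2), so by (3) $(\mathrm{col}(u_i,b),\mathrm{col}(u_i',b))\in H$. By (2), $\mathrm{col}(u_i',b)=\mathrm{col}(v_i',b)$. The element $a_{i+1}\vee v_i'\vee b$ satisfies the second premise of (D2), so by (3) $\mathrm{col}(v_i',b)=\mathrm{col}(a_{i+1},b)$. Together, $(\mathrm{col}(a_i,b),\mathrm{col}(a_{i+1},b))\in H$ for all $b\in\mathrm{Sing}_B$.

**Step 3.** *This step does the same for rows.* Given $b_j$, (D1) at $b_j\vee F_{B'}$ gives $w_j\le b_j$ in $\mathrm{Sing}_B$ and $w_j'\in\mathrm{Sing}_{B'}$ with $w_j\vee w_j'\Vdash r_S$. Then (D1) at $F_B\vee w_j'$ gives $x_j'\le w_j'$ in $\mathrm{Sing}_{B'}$ and $b_{j+1}\in\mathrm{Sing}_B$ with $x_j'\vee b_{j+1}\Vdash r_E$. Let $a\in\mathrm{Sing}_A$. By (2), $\mathrm{col}(a,b_j)=\mathrm{col}(a,w_j)$. By (D3) at $a\vee w_j\vee w_j'$ and (3), $(\mathrm{col}(a,w_j),\mathrm{col}(a,w_j'))\in V$. By (2), then (D3) at $a\vee b_{j+1}\vee x_j'$ and (3), $\mathrm{col}(a,w_j')=\mathrm{col}(a,x_j')=\mathrm{col}(a,b_{j+1})$.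 So $(\mathrm{col}(a,b_j),\mathrm{col}(a,b_{j+1}))\in V$ for all $a\in\mathrm{Sing}_A$.

Since Step 2 holds for all $b$ and Step 3 for all $a$, $\tau$ is a tiling. $\square$

The virtual singletons shrink along the way ($u_i\le a_i$, $v_i'\le u_i'$), and (2) makes this harmless.

For the converse we build models from the following objects.

**Definition ($D$-structure).** A $D$-structure consists of nonempty countable sets $A,B$, maps $S:A\to A$ and $S:B\to B$, and $\mathrm{col}:A\times B\to T$ with $(\mathrm{col}(a,b),\mathrm{col}(Sa,b))\in H$ and $(\mathrm{col}(a,b),\mathrm{col}(a,Sb))\in V$ for all $a,b$, and $\mathrm{col}(a_0,b_0)\in O$ for some $a_0,b_0$.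

For the checkerboard take $A=B=\mathbb Z/2$, $Sx=x+1$, and $\mathrm{col}(a,b)$ black iff $a+b=0$. A finite structure can thus carry an infinite tiling.

**Definition (standard model).** Let $A'=\{a':a\in A\}$, $B'=\{b':b\in B\}$ be copies, with $A,A',B,B'$ pairwise disjoint. Let $M=\mathcal P(Y)$ with $Y=A\sqcup A'\sqcup B\sqcup B'$. More generally, $Y$ may be a disjoint union of these and further nonempty sets of points (further sorts), and $M$ may be $\mathcal P(Y)\times M_1$, in which case the unit of $M_1$ is $F_Q$. For every sort $i\neq Q$ let $F_i$ be the set of all points of sort $i$. Put: $c_i$ true exactly at the nonzero elements $\le F_i$; $f_i$ true exactly at $F_i$; $s_i$ $(i\ne Q)$ true exactly at the singletons of sort $i$; $t_\alpha$ true exactly at those $\{a,b\},\{a',b\},\{a,b'\}$ with $\mathrm{col}(a,b)=\alpha$; $r_S$ true exactly at the $\{a,(Sa)'\},\{b,(Sb)'\}$; $r_E$ true at the $\{a,a'\},\{b,b'\}$, at no other $\kappa_{AA'}$- or $\kappa_{BB'}$-elements, and possibly at pairs of further sorts.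

**Lemma 4.** In the standard model, $1\Vdash\mathrm{Srt}\wedge\Phi_D$.

*Proof.* We check each conjunct by finding which elements satisfy its premise.

$\mathrm{Srt}$: the $F_i$ are nonzero and pairwise disjoint, singletons are atoms, and every nonempty set of points of sort $i\ne Q$ contains a singleton of sort $i$. In this model $e\Vdash\sigma_i$ means that $e_i$ is empty or a singleton, and $e\Vdash\Diamond f_i$ means $e_i=F_i$.

(D0): an element satisfying $\chi_{AB}$ is some $\{a,b\}$; its only $\kappa_{AB}$-subelement is itself, and exactly one $t_\alpha$ is true there. The same holds for $(A',B)$ and $(A,B')$, so the $\mathrm{Col}$ conjuncts hold. If $e\Vdash\Diamond f_A\wedge\Diamond f_B$, then $e\ge\{a_0,b_0\}$, where $\chi_{AB}$ and $\theta^{AB}_\alpha$ hold with $\alpha=\mathrm{col}(a_0,b_0)\in O$.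

(D1): the premises mean $e=\{a\}\cup A'$, respectively $e=A\cup\{a'\}$, or the same with $B$. These contain $\{a,(Sa)'\}$, respectively $\{a,a'\}$.

(D2): the premises mean $e=\{a,x',b\}$ with $x=Sa$, respectively $x=a$. The colors seen are $\mathrm{col}(a,b)$ for $AB$ and $\mathrm{col}(x,b)$ for $A'B$, so the conclusions hold.

(D3): the premises mean $e=\{a,b,y'\}$ with $y=Sb$, respectively $y=b$. The colors seen are $\mathrm{col}(a,b)$ and $\mathrm{col}(a,y)$. $\square$

So the checkerboard formula is satisfiable in the Medvedev frame over eight points.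

## Turing machines whose runs are the only tilings

In a finite algebra, Lemma 3 yields a tiling with only finitely many distinct columns, since column $i$ depends only on the element $a_i$. So we want a system $D$ whose only tiling is the run of a machine and has finitely many columns exactly when the machine halts.

Machines are deterministic with one tape whose cells are indexed by $\omega$, and each instruction moves left or right. A left move at cell $0$ stays put, and halting configurations repeat forever. Machines start on the empty tape with the head at cell $0$.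

Encoding a machine as it stands is not enough. Consider the machine that steps right, left, right, left, and so on, and always rewrites the blank. It never halts, but it visits two cells, so its run is periodic in time and has finitely many columns.

**Normal form.** From a machine $Z_0$ we effectively construct $Z$ such that $Z$ halts iff $Z_0$ halts, and if $Z$ does not halt, then it visits infinitely many cells. The alphabet of $Z$ consists of $\sqcup$ ("never visited") and the pairs $(s,\varepsilon)$ with $s$ a symbol of $Z_0$ and $\varepsilon\in\{0,1\}$; $\varepsilon=1$ marks the simulated head. Let $\sqcup_0$ be the blank of $Z_0$. The states of $Z$ remember the simulated state $q$.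

* Start: write $(\sqcup_0,1)$ at cell $0$, move left (staying put), enter $\mathrm{read}(q_0)$ with $q_0$ the start state of $Z_0$.
* $\mathrm{read}(q)$: on $(u,0)$ leave it and move left. On $(s,1)$: if $q$ is halting, leave the symbol and enter the halting state; otherwise, if the instruction of $Z_0$ is (write $s'$, state $q'$, move $d$), write $(s',0)$, move $d$, enter $\mathrm{mark}(q')$.
* $\mathrm{mark}(q)$: on $(u,0)$ write $(u,1)$, on $\sqcup$ write $(\sqcup_0,1)$; move right, enter $\mathrm{right}(q)$.
* $\mathrm{right}(q)$: on a pair leave it and move right; on $\sqcup$ write $(\sqcup_0,0)$, move left, enter $\mathrm{read}(q)$.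

Combinations not listed do not occur and may be filled in arbitrarily. If $Z_0$ moves left at cell $0$, then $Z$ stays put and marks the cell it has just rewritten, as it should. Every executed instruction leaves a pair in its cell, so the cells not containing $\sqcup$ form a finite initial segment, which contains the mark whenever there is one. Hence $\mathrm{right}$ always reaches a $\sqcup$, and $\mathrm{read}$, walking left, always reaches the mark. Each simulated step ends by visiting a cell that contained $\sqcup$, that is, a new cell. So if $Z$ does not halt, it visits infinitely many cells.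

**Configurations and local rule.** For a machine $Z$ with tape alphabet $\Lambda$ let $\Delta=\Lambda\sqcup(\Lambda\times\text{States})$ and $\#\notin\Delta$. Let $c_j:\omega\to\Delta$ be the configuration at time $j$, where a pair $(s,q)$ marks the head position, and put $c_j(-1)=\#$. Then $c_{j+1}(i)=\delta(c_j(i{-}1),c_j(i),c_j(i{+}1))$ for the computable rule $\delta:(\Delta\cup\{\#\})\times\Delta\times\Delta\to\Delta$ given by:

* if $y=(s,q)$ with $q$ halting, then $\delta(x,y,z)=y$;
* if $y=(s,q)$ with $q$ not halting and instruction (write $s'$, state $q'$, move $d$), then $\delta(x,y,z)=(s',q')$ if $d$ is left and $x=\#$, and $=s'$ otherwise;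
* if $y\in\Lambda$, then $\delta(x,y,z)=(y,q')$ if $x$ is a non-halting pair whose instruction moves right into state $q'$, or else if $z$ is a non-halting pair whose instruction moves left into state $q'$; otherwise $\delta(x,y,z)=y$.

For instance, if the head is at cell $3$ and the instruction is (write $s'$, state $q'$, move right), then cell $3$ becomes $s'$, and cell $4$, which contained $y$, becomes $(y,q')$.

**Definition (system $D_Z$).** With $q_0$ now the start state of $Z$:

* $T$: the tiles $(0,\#,(\sqcup,q_0),\sqcup)$, $(0,(\sqcup,q_0),\sqcup,\sqcup)$, $(0,\sqcup,\sqcup,\sqcup)$ and all $(1,x,y,z)$ with $x\in\Delta\cup\{\#\}$, $y,z\in\Delta$;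
* $H$: pairs $((\varepsilon,x,y,z),(\varepsilon',x',y',z'))$ with $\varepsilon=\varepsilon'$, $x'=y$, $y'=z$;
* $V$: pairs with $\varepsilon'=1$, $y'=\delta(x,y,z)$, and $x=\#\Leftrightarrow x'=\#$;
* $O=\{(0,\#,(\sqcup,q_0),\sqcup)\}$.

A tile is a window of width three, with a bit saying whether it is in row $0$.

**Lemma 5.**
(a) $D_Z$ has exactly one tiling, $\tau(i,j)=(\min(j,1),c_j(i{-}1),c_j(i),c_j(i{+}1))$.
(b) If $Z$ halts, there are $I,J\ge1$ with $\tau(i,j)=\tau(I,j)$ for $i\ge I$ and all $j$, and $\tau(i,j)=\tau(i,J)$ for $j\ge J$ and all $i$; so there is a $D_Z$-structure with $A,B$ finite, using only tiles occurring in $\tau$.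
(c) If $Z$ visits infinitely many cells, $\tau$ has infinitely many distinct columns.

*Proof.* (a) The displayed $\tau$ is a tiling by the definitions. Conversely, take any tiling. The tile at $(0,0)$ is given by $O$. By $H$, the next tile in row $0$ has bit $0$, first entry $(\sqcup,q_0)$ and middle entry $\sqcup$, so it is the second listed tile. By $H$, each further tile of row $0$ has bit $0$ and first and middle entries $\sqcup$, so it is the third. Now suppose row $j$ is as stated. In row $j+1$ the bits are $1$ and the middle entries are $c_{j+1}(i)$, by $V$. The first entry is $\#$ for $i=0$ by $V$, and for $i>0$ it is the middle entry to the left by $H$. The last entry is the middle entry to the right by $H$. So row $j+1$ is as stated.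

(b) A halting machine visits finitely many cells, and a cell never visited always contains $\sqcup$. Choose $I\ge1$ with $c_j(i)=\sqcup$ for all $i\ge I-1$ and all $j$, and $J\ge1$ with $c_j=c_J$ for $j\ge J$; then the displayed equalities hold. Take $A=\{0,\dots,I\}$, $S(i)=\min(i+1,I)$, $B=\{0,\dots,J\}$, $S(j)=\min(j+1,J)$, and $\mathrm{col}=\tau$ restricted to $A\times B$. The conditions are inherited from $\tau$, except at $i=I$ and $j=J$, where they hold because $\tau(I,j)=\tau(I+1,j)$ and $\tau(i,J)=\tau(i,J+1)$.

(c) Let cells $i\ne i'$ both be visited, with the head at $i$ at time $j$. Then $c_j(i)\notin\Lambda$ and $c_j(i')\in\Lambda$, so columns $i$ and $i'$ differ. $\square$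

## Finite algebras: proof of Theorem A

**Claim.** Let $Z$ be the normal form of $Z_0$ and $\mathbb S=\{A,A',B,B'\}$. Then $\mathrm{Srt}\wedge\Phi_{D_Z}$ is satisfiable in a finite Medvedev frame iff $Z_0$ halts.

*Proof.* If $Z_0$ halts, so does $Z$. Take the finite $D_Z$-structure of Lemma 5(b) and apply Lemma 4 with $M=\mathcal P(Y)$, $Y$ finite.

Conversely, suppose the formula is satisfied in $\mathfrak F(M)$ with $M$ finite. By Lemmas 3 and 5(a) the unique tiling of $D_Z$ is $\tau(i,j)=\mathrm{col}(a_i,b_j)$. There are only finitely many distinct elements among the $a_i$, and $a_i=a_k$ makes columns $i$ and $k$ equal. So $\tau$ has finitely many distinct columns. By Lemma 5(c), $Z$ visits only finitely many cells, so it halts by the normal form, and so does $Z_0$. $\square$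

Hence $Z_0\mapsto\neg(\mathrm{Srt}\wedge\Phi_{D_Z})$ is a computable reduction of non-halting, a $\Pi^0_1$-complete set, to $\mathbf{ML}_{<\omega}=\mathbf{BL}_{<\omega}$. So $\mathbf{BL}_{<\omega}$ is not r.e., that is, not recursively axiomatizable. As it is co-r.e., it is $\Pi^0_1$-complete. This proves Theorem A. $\blacksquare$

## Undecidability in an interval, and Medvedev's intuitionistic logic

Lemma 3 holds in *every* Boolean algebra, and this yields more.

*Proof of Theorem D(1).* Consider machines with two halting states, "accept" and "reject". The set of machines that accept the empty tape and the set of those that reject it are recursively inseparable (a textbook fact). Let $D^-_Z$ be $D_Z$ without the tiles mentioning the reject state, and $\varphi=\mathrm{Srt}\wedge\Phi_{D^-_Z}$.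

If $Z$ accepts, then no tile of $\tau$ mentions reject. So Lemmas 5(b) and 4 satisfy $\varphi$ in a finite Medvedev frame. Hence $\neg\varphi\notin\mathbf{ML}_{<\omega}$, and so $\neg\varphi\notin L$.

If $Z$ rejects, the only tiling of $D_Z$ uses a deleted tile, so $D^-_Z$ has no tiling. By Lemma 3, $\varphi$ is unsatisfiable in every $\mathfrak F(M)$, hence false at every point of every such frame. So $\neg\varphi$ lies in the logic of all nontrivial Boolean algebras, and $\neg\varphi\in L$.

A decision procedure for $L$ would separate the two sets. $\blacksquare$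

For Corollary E, recall that $\mathbf{Med}$ is the superintuitionistic logic of the frames $\langle\mathcal P(Y)\setminus\{\emptyset\},\supseteq\rangle$ with $Y$ finite and nonempty. Recall also that the Gödel translation $\mathsf T$ prefixes $\Box$ to subformulas, and that a partial order validates $\mathsf T(\varphi)$ iff it validates $\varphi$ intuitionistically. $\mathbf{Grz}$ is the normal logic axiomatized over $\mathbf{S4}$ by $\Box(\Box(p\to\Box p)\to p)\to p$; finite partial orders validate it.

*Proof of Corollary E.* We have $\mathbf{ML}_{<\omega}\supseteq\mathbf{Grz}$ and $\mathbf{Med}=\{\varphi:\mathsf T(\varphi)\in\mathbf{ML}_{<\omega}\}$. The Blok–Esakia theorem (Chagrov–Zakharyaschev, *Modal Logic*, 1997, §9.6) implies that every normal $L\supseteq\mathbf{Grz}$ equals $\mathbf{Grz}\oplus\{\mathsf T(\varphi):\mathsf T(\varphi)\in L\}$, where $\oplus$ means the smallest normal logic containing both. So $\mathbf{ML}_{<\omega}=\mathbf{Grz}\oplus\mathsf T(\mathbf{Med})$. If $\mathbf{Med}$ were r.e., so would be $\mathbf{ML}_{<\omega}$, contradicting Theorem A. $\blacksquare$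

## Atomic algebras are first order, measure algebras resist

Now turn to $\mathbf{BL}$. The formula of Theorem A no longer works. For *every* machine take $A=B=\omega$, $S(i)=i+1$, $\mathrm{col}=\tau$, and give each point of the countable set $Y$ positive mass. By Lemma 4 and Fact 1, $\mathrm{Srt}\wedge\Phi_{D_Z}$ is satisfiable in a Bayes frame, whether $Z$ halts or not.

One may even hope that allowing infinite spaces makes the logic r.e. by a first-order argument. For Medvedev frames this hope is justified.

**Lemma 6.** If $B$ is a dense subalgebra of $M$ (below each nonzero $m\in M$ there is a nonzero $b\in B$) and $\varphi$ is satisfiable at $1$ in $\mathfrak F(B)$, then it is satisfiable at $1$ in $\mathfrak F(M)$.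

*Proof.* **Step 1.** *This step assigns to each $m\in M^+$ the set of formulas that should hold there.* Let $\Sigma$ be the set of subformulas of $\varphi$ and $\mathrm{tp}(b)=\{\psi\in\Sigma:b\Vdash\psi\}$ for $b\in B^+$. For $m\in M^+$ let $\mathcal L(m)=\{b\in B^+:b\le m\}$. It is nonempty by density and upward directed, being closed under joins. As $\mathrm{tp}$ takes finitely many values, some value is taken cofinally in $\mathcal L(m)$; let $\mathrm{tp}^*(m)$ be such a value. If $m\in B$, then $m=\max\mathcal L(m)$, so $\mathrm{tp}^*(m)=\mathrm{tp}(m)$.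

**Step 2.** *This step shows that the assignment is respected.* Let a variable $x\in\Sigma$ be true at $m$ iff $x\in\mathrm{tp}^*(m)$. We prove $m\Vdash\psi\iff\psi\in\mathrm{tp}^*(m)$ for $\psi\in\Sigma$ by induction on $\psi$. Variables and Boolean cases are clear, since $\mathrm{tp}^*(m)$ is some $\mathrm{tp}(b)$. Let $\psi=\Box\chi$. First,
$$\Box\chi\in\mathrm{tp}^*(m)\iff\chi\in\mathrm{tp}(b)\text{ for all }b\in\mathcal L(m).$$
For "$\Rightarrow$": each $b\in\mathcal L(m)$ lies below some $b'\in\mathcal L(m)$ with $\mathrm{tp}(b')=\mathrm{tp}^*(m)\ni\Box\chi$. For "$\Leftarrow$": any $b\in\mathcal L(m)$ with $\mathrm{tp}(b)=\mathrm{tp}^*(m)$ satisfies $\Box\chi$, since all elements of $B^+$ below it lie in $\mathcal L(m)$. Now suppose the condition on the right holds and $0\ne m'\le m$. Then $\mathrm{tp}^*(m')=\mathrm{tp}(b')$ for some $b'\in\mathcal L(m')\subseteq\mathcal L(m)$, so $\chi\in\mathrm{tp}^*(m')$ and $m'\Vdash\chi$ by induction. Hence $m\Vdash\Box\chi$. If the condition fails, there is $b\in\mathcal L(m)$ with $\chi\notin\mathrm{tp}(b)=\mathrm{tp}^*(b)$. By induction $b\not\Vdash\chi$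 in the new model, so $m\not\Vdash\Box\chi$.

At the root, $\varphi\in\mathrm{tp}(1)=\mathrm{tp}^*(1)$. $\square$

*Proof of Theorem D(2), except the last sentence.* We claim $\mathbf{ML}=\mathrm{Log}\{\mathfrak F(M):M\text{ a nontrivial atomic Boolean algebra}\}$. Each $\mathcal P(Y)$ is atomic, which gives one inclusion. For the other, let $\varphi$ be satisfiable in $\mathfrak F(M)$ with $M$ atomic; after relativizing, at $1$. View the model as a first-order structure: a Boolean algebra with unary predicates for the variables. By the standard translation and the downward Löwenheim–Skolem theorem, $\varphi$ is satisfiable at $1$ in $\mathfrak F(B)$ with $B$ countable and atomic. The map $b\mapsto\{\text{atoms}\le b\}$ embeds $B$ as a subalgebra of $\mathcal P(\mathrm{At}(B))$; it is dense, because every singleton is the image of an atom. By Lemma 6, $\varphi$ is satisfiable in the Medvedev frame over $\mathrm{At}(B)$.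

Nontrivial atomic Boolean algebras form a finitely axiomatized first-order class. So by Gödel's completeness theorem and the standard translation $\mathbf{ML}$ is r.e., hence recursively axiomatizable by Craig's theorem. It is undecidable by Theorem D(1), as $\mathbf{ML}\subseteq\mathbf{ML}_{<\omega}$ and $\mathbf{ML}$ contains the logic of all nontrivial Boolean algebras. $\blacksquare$

Where does this argument stop for measure algebras? We can still pass down to a countable elementary subalgebra $B$. But to come back up by Lemma 6 we need $B$ dense in a measure algebra, and this can fail. Let $B$ be the clopen algebra of $\{0,1\}^\omega$ inside the measure algebra of the fair coin measure. Enumerate the nonempty clopen sets as $k_0,k_1,\dots$ and choose nonempty clopen $d_n\subseteq k_n$ of measure $\le2^{-n-2}$. The union $U$ of the $d_n$ is open and meets every nonempty clopen set in a nonempty open set, hence in a set of positive measure; and $U$ has measure at most $1/2$. So the complement of $U$ is a nonzero element with no nonzero member of $B$ below it. It was cut out by infinitely many removals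 with summable measures. Used deliberately, this operation will force finiteness.

## A random function and the finiteness of its range

First the idea in an idealized setting. Let $N$ be a countable set of "numbers" and $V$ a set of "values". For each $n$ let $g_{n,v}\le F_Q$ $(v\in V)$ be a partition of $F_Q$ in a measure algebra. Read $g_{n,v}$ as the event "the random function takes the value $v$ at $n$". Consider the requirement
$$\text{for every }0\ne q\le F_Q\text{ there is }n\in N\text{ with }q\wedge g_{n,v}\ne0\text{ for all }v\in V.\tag{4}$$
If $V$ is finite, (4) can be realized by independent choices with all probabilities $\rho_v>0$. If $q$ fails (4) at every $n$, then $q$ misses some $g_{n,v_n}$ for each $n$; so $q$ lies in an intersection of infinitely many independent events of probability at most $1-\min_v\rho_v<1$, and $q=0$.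

If $V$ is infinite, (4) is impossible. Choose distinct $v_0,v_1,\dots\in V$ and enumerate $N$ as $n_0,n_1,\dots$. For each $k$ the events $g_{n_k,v_i}$ $(i\in\omega)$ are disjoint, so their measures have a small tail: choose $i_k$ with $\sum_{i\ge i_k}\mu(g_{n_k,v_i})<2^{-k-2}\mu(F_Q)$. Remove all these tails from $F_Q$. What remains is a nonzero $q$ that misses $g_{n_k,v_i}$ for all $k$ and all $i\ge i_k$, so (4) fails for $q$. Thus (4) forces $V$ to be finite, and it does so by $\sigma$-additivity.

It remains to express (4) in modal language with virtual singletons. A variable $g$ at $q\vee n\vee v$ says "$q$ lies in the event $g_{n,v}$"; a variable $w$ says "at $n$, all relevant values are still possible on $q$". Two difficulties arise.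

* The events $g_{n,v}$ for different $v$ must be disjoint. To say this we must compare two values in one tuple, and as before two values of one sort cannot be told apart. So there is a copy $V'$.
* A virtual singleton $n$ may have disjoint pieces $n_1,n_2\le n$, and nothing prevents the function from having different values on them. So there is a copy $N'$ and a link $r_E$ between $N$ and $N'$ that is *rigid*: if it holds between some pieces of $n$ and $n'$, it holds between all pieces. Then all pieces of $n'$ are compared with one and the same piece of $n$.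

**Definition (finiteness gadget).** Let $V,V',P,N,N',Q$ be distinct sorts, with a palette $T$ for which $\mathrm{Col}(V,P)$ and $\mathrm{Col}(V',P)$ are imposed, and let $\Gamma\subseteq T$. Variables $g,w,r_E$. $\mathrm{Fin}(V,V',P;\Gamma)$ is the conjunction of

* (N1) $\Box(\kappa_{NN'}\wedge\sigma_N\wedge\Diamond f_{N'}\to\Diamond(\chi_{NN'}\wedge r_E))$, $\Box(\kappa_{NN'}\wedge\sigma_{N'}\wedge\Diamond f_N\to\Diamond(\chi_{NN'}\wedge r_E))$;
* (N2) $\Box\big(\chi_{NN'}\wedge\Diamond(\kappa_{NN'}\wedge r_E)\to\Box(\kappa_{NN'}\to r_E)\big)$;
* (G1) $\Box(\kappa_{QNV}\wedge g\to\Box(\kappa_{QNV}\to g))$, $\Box(\kappa_{QN'V'}\wedge g\to\Box(\kappa_{QN'V'}\to g))$;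
* (G2) $\Box(\kappa_{QNV}\wedge\sigma_N\wedge\Diamond f_V\to\Diamond(\chi_{QNV}\wedge g))$, $\Box(\kappa_{QN'V'}\wedge\sigma_{N'}\wedge\Diamond f_{V'}\to\Diamond(\chi_{QN'V'}\wedge g))$;
* (X) $\Box\big(\chi_{QNN'VV'P}\wedge\Diamond(\kappa_{NN'}\wedge r_E)\wedge\Box(\kappa_{QNV}\to g)\wedge\Box(\kappa_{QN'V'}\to g)\to\bigvee_{m\in T}(\theta^{VP}_m\wedge\theta^{V'P}_m)\big)$;
* (W1) $\Box(\kappa_{QNP}\wedge\sigma_P\wedge\Diamond f_N\to\Diamond(\chi_{QNP}\wedge w))$;
* (W2) $\Box\big(\chi_{QNPV}\wedge\Diamond(\kappa_{QNP}\wedge w)\wedge\bigvee_{m\in\Gamma}\theta^{VP}_m\to\Diamond(\kappa_{QNV}\wedge g)\big)$.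

In words: (N1), (N2) give the rigid link; (G1) passes $g$ to pieces; (G2) says the function has some value; (X) says linked numbers have indistinguishable values; (W1) and (W2) are (4), where the relevant values for $p$ are the $v$ with $\mathrm{col}(v,p)\in\Gamma$.

**Definition (profile).** For $v\in\mathrm{Sing}_V\cup\mathrm{Sing}_{V'}$ the profile of $v$ is $\mathsf P(v):\mathrm{Sing}_P\to T$, $p\mapsto\mathrm{col}(v,p)$. By (2), $\mathsf P(v_1)=\mathsf P(v)$ for $0\ne v_1\le v$.

If $V$ carries the columns and $P$ the rows of a tiling, the profile of $v$ is the column belonging to $v$. For the checkerboard structure there are two profiles. Only profiles can be counted, since virtual singletons may have infinitely many pieces.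

## Finiteness in every measure algebra

**Lemma 7.** Let $M$ be a measure algebra and $0\ne F_Q\in M$. Let $K\subseteq\omega$, and for $k\in K$, $i\in\omega$ let $\mathcal H_{k,i}$ be a set of nonzero elements $\le F_Q$ such that $h\wedge h'=0$ whenever $h\in\mathcal H_{k,i}$, $h'\in\mathcal H_{k,j}$, $i\ne j$. Then there are $0\neq q\le F_Q$ and numbers $i_k$ with $q\wedge h=0$ for all $k\in K$, $i\ge i_k$, $h\in\mathcal H_{k,i}$.

*Proof.* Let $h_{k,i}=\sup\mathcal H_{k,i}$, a countable join by Fact 2 (and $0$ if $\mathcal H_{k,i}=\emptyset$). Countable joins of disjoint elements are disjoint, so $h_{k,i}\wedge h_{k,j}=0$ for $i\ne j$ and $\sum_i\mu(h_{k,i})\le1$. Choose $i_k$ with $\sum_{i\ge i_k}\mu(h_{k,i})<2^{-k-2}\mu(F_Q)$ and put $q=F_Q\setminus\bigvee_{k\in K}\bigvee_{i\ge i_k}h_{k,i}$. Then $\mu(q)\ge\mu(F_Q)-\sum_k2^{-k-2}\mu(F_Q)\ge\mu(F_Q)/2>0$. $\square$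

**Lemma 8.** Let $M$ be a measure algebra and $1\Vdash\mathrm{Srt}\wedge\mathrm{Col}(V,P)\wedge\mathrm{Col}(V',P)\wedge\mathrm{Fin}(V,V',P;\Gamma)$ (with $1=\bigvee_iF_i$). Then for every $p\in\mathrm{Sing}_P$ the set $\{\mathsf P(v):v\in\mathrm{Sing}_V,\ \mathrm{col}(v,p)\in\Gamma\}$ is finite.

*Proof.* Below, $n$'s range over $\mathrm{Sing}_N$, $n'$'s over $\mathrm{Sing}_{N'}$, $v$'s over $\mathrm{Sing}_V$, $v'$'s over $\mathrm{Sing}_{V'}$, and $q$'s over nonzero elements $\le F_Q$. Write $E(n,n')$ if $n\vee n'\Vdash r_E$; $G(q,n,v)$ if $q\vee n\vee v\Vdash g$; $G'(q,n',v')$ if $q\vee n'\vee v'\Vdash g$.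

**Step 1.** *This step translates the gadget into statements about $E,G,G'$.*

(i) If $n_1\le n$, $n_1'\le n'$ and $E(n_1,n_1')$, then $E(n_2,n_2')$ for all $0\ne n_2\le n$, $0\ne n_2'\le n'$. This is (N2) at $n\vee n'$.

(ii) For each $n$ there is $n'$ with $E(n,n')$, and for each $n'$ there is $n$ with $E(n,n')$. Given $n$, (N1) at $n\vee F_{N'}$ gives $n_1\le n$ and $n_1'$ with $E(n_1,n_1')$; by (i) for the pair $(n,n_1')$, $E(n,n_1')$. Given $n'$, use the second half of (N1) at $F_N\vee n'$ in the same way.

(iii) $G$ and $G'$ are inherited by smaller nonzero arguments, by (G1). For all $q,n$ there are $q_1\le q$, $n_1\le n$, $v$ with $G(q_1,n_1,v)$, by (G2) at $q\vee n\vee F_V$. For all $q,n'$ there are $q_1\le q$, $n_1'\le n'$, $v'$ with $G'(q_1,n_1',v')$, by (G2) at $q\vee n'\vee F_{V'}$.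

(iv) If $E(n,n')$, $G(q,n,v)$ and $G'(q,n',v')$, then $\mathsf P(v)=\mathsf P(v')$. For $p\in\mathrm{Sing}_P$ let $e=q\vee n\vee n'\vee v\vee v'\vee p$. Then $e\Vdash\chi_{QNN'VV'P}\wedge\Diamond(\kappa_{NN'}\wedge r_E)$. All $\kappa_{QNV}$-elements below $e$ lie below $q\vee n\vee v$, so they satisfy $g$ by (G1). Likewise the $\kappa_{QN'V'}$-elements below $e$ satisfy $g$. So (X) and (3) give $\mathrm{col}(v,p)=\mathrm{col}(v',p)$.

**Step 2.** *This step sets up countably many "numbers", so that Lemma 7 applies.* Fix $p\in\mathrm{Sing}_P$ and suppose, for a contradiction, that $v_i\in\mathrm{Sing}_V$ $(i\in\omega)$ have $\mathrm{col}(v_i,p)\in\Gamma$ and pairwise distinct profiles $\pi_i$. Let $\{n'_k:k\in K\}$, $K\subseteq\omega$, be a maximal disjoint subfamily of $\mathrm{Sing}_{N'}$; it exists by Zorn's lemma and is countable by Fact 2. Each $n'\in\mathrm{Sing}_{N'}$ meets some $n_k'$, by maximality. Let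
$$\mathcal H_{k,i}=\{h:\ 0\ne h\le F_Q,\ G'(h,n',v')\text{ for some }n'\le n'_k\text{ and }v'\text{ with }\mathsf P(v')=\pi_i\},$$
the parts of $F_Q$ on which the value at some piece of $n'_k$ has profile $\pi_i$.

**Step 3.** *This step shows that for fixed $k$ these sets are disjoint for different $i$; here the rigid link is used.* Let $h\in\mathcal H_{k,i}$ via $(n_1',v_1')$ and $h'\in\mathcal H_{k,j}$ via $(n_2',v_2')$, with $q=h\wedge h'\ne0$. The pieces $n_1',n_2'\le n_k'$ may be disjoint. By (ii) take $n$ with $E(n,n_k')$. By (iii) take $q_0\le q$, $n_0\le n$, $v_0$ with $G(q_0,n_0,v_0)$. By (i), $E(n_0,n_1')$ and $E(n_0,n_2')$. By (iii), $G'(q_0,n_1',v_1')$ and $G'(q_0,n_2',v_2')$. By (iv) twice, $\pi_i=\mathsf P(v_1')=\mathsf P(v_0)=\mathsf P(v_2')=\pi_j$, so $i=j$.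

**Step 4.** *This step plays (W1) and (W2) against the element from Lemma 7.* Take $q$ and $(i_k)$ from Lemma 7. (W1) at $q\vee F_N\vee p$ gives $y=q_1\vee n\vee p_1\Vdash\chi_{QNP}\wedge w$ with $0\ne q_1\le q$, $n\in\mathrm{Sing}_N$, $0\ne p_1\le p$. By (ii), $E(n,n')$ for some $n'$. Choose $k$ with $n''=n'\wedge n_k'\ne0$ and fix $i\ge i_k$.

The element $q_1\vee n\vee p_1\vee v_i$ satisfies $\chi_{QNPV}$, sees $y$, and $\mathrm{col}(v_i,p_1)=\mathrm{col}(v_i,p)\in\Gamma$ by (2). So by (3) and (W2) there are $q_2\le q_1$, $n_2\le n$, $v_2\le v_i$ with $G(q_2,n_2,v_2)$. By (iii) for $q_2$ and $n''$ there are $q_3\le q_2$, $n_3'\le n''$, $v_3'$ with $G'(q_3,n_3',v_3')$; also $G(q_3,n_2,v_2)$ by inheritance. By (i), $E(n_2,n_3')$. So (iv) gives $\mathsf P(v_3')=\mathsf P(v_2)=\mathsf P(v_i)=\pi_i$. Since $n_3'\le n_k'$, we have $q_3\in\mathcal H_{k,i}$ with $i\ge i_k$, so $q\wedge q_3=0$. But $0\ne q_3\le q$, a contradiction. $\square$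

## A gadget model from product measure

The gadget must also be satisfiable when finiteness holds. We use independent choices as in the discussion of (4). The value set $V$ may be infinite, as long as only finitely many values are relevant for each $p$.

**Definition (standard gadget model).** Let $V,P$ be nonempty countable sets and $\mathrm{col}:V\times P\to T$ such that $\Gamma_p=\{v\in V:\mathrm{col}(v,p)\in\Gamma\}$ is finite for every $p\in P$. Let $Y$ be a countable disjoint union of $V$, $V'=\{v':v\in V\}$, $P$, $N=\omega$, $N'=\{n':n\in\omega\}$ and possibly further nonempty sets (further sorts). Let $\Omega=V^\omega$ with the product $\lambda$ of a probability distribution $(\rho_v)_{v\in V}$ on $V$ with all $\rho_v>0$. Let $X=Y\sqcup\Omega$ with probability $\frac12\nu+\frac12\lambda$, where $\nu$ gives each point of $Y$ positive mass. Its measure algebra is $\mathcal P(Y)\times M_\lambda$. Let $F_Q=\Omega$ and $g_{n,v}=[\{\omega\in\Omega:\omega(n)=v\}]$. Let $c_i,f_i,s_i$ be as in the standard model. Let $t_m$ be true at $\{v,p\}$ and $\{v',p\}$ when $\mathrm{col}(v,p)=m$, and at no other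 $\kappa_{VP}$- or $\kappa_{V'P}$-elements. Among $\kappa_{NN'}$-elements, $r_E$ is true exactly at the $\{n,n'\}$ (the number $n$ and its own copy). Further:

* $g$ is true exactly at $q\vee\{n\}\vee\{v\}$ and $q\vee\{n'\}\vee\{v'\}$ with $0\ne q\le g_{n,v}$;
* $w$ is true exactly at $q\vee\{n\}\vee\{p\}$ with $0\ne q\le\Omega$ and $q\wedge g_{n,v}\ne0$ for all $v\in\Gamma_p$.

**Lemma 9.** In this model $1\Vdash\mathrm{Srt}\wedge\mathrm{Col}(V,P)\wedge\mathrm{Col}(V',P)\wedge\mathrm{Fin}(V,V',P;\Gamma)$.

*Proof.* $\mathrm{Srt}$ and $\mathrm{Col}$ are as in Lemma 4. For the rest we again find the elements satisfying each premise.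

(N1): the premises mean $e=\{n\}\cup N'$ or $e=N\cup\{n'\}$; both contain $\{n,n'\}$.

(N2): $e=\{n,m'\}$ is its own only $\kappa_{NN'}$-subelement.

(G1): the $\kappa_{QNV}$-elements below $q\vee\{n\}\vee\{v\}$ are the $q_1\vee\{n\}\vee\{v\}$ with $0\ne q_1\le q$; likewise for $QN'V'$.

(G2): $e=q\vee\{n\}\vee V$, respectively $q\vee\{n'\}\vee V'$. As $\bigvee_vg_{n,v}=\Omega$, a countable join, some $q\wedge g_{n,v}\ne0$. Then $(q\wedge g_{n,v})\vee\{n\}\vee\{v\}$, respectively with $n',v'$, satisfies $g$.

(X): the premise means $e=q\vee\{n,n',v,u',p\}$, where the two indices agree because of $r_E$, with $0\ne q\le g_{n,v}\wedge g_{n,u}$. So $u=v$, and $\{v,p\},\{v',p\}$ have the same color.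

(W1): $e=q\vee N\vee\{p\}$. If no $q\vee\{n\}\vee\{p\}$ satisfies $w$, then for each $n$ there is $v_n\in\Gamma_p$ with $q\wedge g_{n,v_n}=0$. So $q\le\bigwedge_n(\Omega\setminus g_{n,v_n})$, an intersection of independent events, each of probability $\le1-\min_{v\in\Gamma_p}\rho_v<1$; here $\Gamma_p$ is finite, and nonempty in this case. So $q=0$, a contradiction.

(W2): $e=q\vee\{n,p,v\}$ with $v\in\Gamma_p$ and some $0\ne q_1\le q$ with $q_1\vee\{n,p\}\Vdash w$. Then $q_1\wedge g_{n,v}\ne0$ and $(q_1\wedge g_{n,v})\vee\{n,v\}\Vdash\kappa_{QNV}\wedge g$. $\square$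

## Halting in Bayes frames: proof of Theorem B

Let $\mathbb S=\{A,A',B,B',N,N',Q\}$. For $Z_0$ with normal form $Z$ let
$$\Psi_Z=\mathrm{Srt}\wedge\Phi_{D_Z}\wedge\mathrm{Fin}(A,A',B;T),$$
that is, $V=A$, $V'=A'$, $P=B$, and $\Gamma=T$ is the whole palette of $D_Z$. The colorings $\mathrm{Col}(A,B)$, $\mathrm{Col}(A',B)$ needed by the gadget are part of (D0).

**Claim.** $\Psi_Z$ is satisfiable in a Bayes frame iff $Z_0$ halts.

*Proof.* **Step 1.** *If $Z_0$ halts, we build a model.* Then $Z$ halts. Take the finite $D_Z$-structure of Lemma 5(b) and combine the standard models of Lemmas 4 and 9, with $Y=A\sqcup A'\sqcup B\sqcup B'\sqcup N\sqcup N'$ and $V=A$ finite, so that each $\Gamma_p$ is finite. The prescriptions for the shared variables agree: $t_\alpha$ is true at the $\{a,b\}$, $\{a',b\}$ with $\mathrm{col}(a,b)=\alpha$ in both, and $r_E$ is prescribed on different pairs of sorts. So $\Psi_Z$ is true at the root of $\mathfrak F$ of the measure algebra of $X$, hence at a point of a Bayes frame by Fact 1.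

**Step 2.** *If there is a model, we show that $Z_0$ halts.* By Fact 1 let $\Psi_Z$ be true at $1$ in $\mathfrak F(M)$, $M$ a measure algebra, $1=\bigvee_iF_i$. Lemmas 3 and 5(a) give $a_i,b_j$ such that $\tau(i,j)=\mathrm{col}(a_i,b_j)$ is the unique tiling of $D_Z$. Column $i$ is determined by the profile $\mathsf P(a_i)$. Apply Lemma 8 with any $p\in\mathrm{Sing}_B$; the condition $\mathrm{col}(v,p)\in T$ is vacuous, so there are only finitely many profiles of elements of $\mathrm{Sing}_A$. Hence $\tau$ has finitely many distinct columns. By Lemma 5(c), $Z$ visits only finitely many cells, so $Z$ and $Z_0$ halt. $\square$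

Thus $\neg\Psi_Z\in\mathbf{BL}$ iff $Z_0$ does not halt, and $Z_0\mapsto\neg\Psi_Z$ is computable. So $\mathbf{BL}$ is not r.e., that is, not recursively axiomatizable. This proves Theorem B. $\blacksquare$

The last sentence of Theorem D(2) follows: $\mathbf{BL}\subseteq\mathbf{ML}$ is given, and $\mathbf{BL}$ is not r.e. while $\mathbf{ML}$ is, so the inclusion is proper. (The formula $\Box\Diamond p\to\Diamond\Box p$ discussed after Fact 2 also witnesses this.)

## Recurring dominoes: proof of Theorem C

In Theorem B we used the gadget with $\Gamma=T$. With a smaller $\Gamma$ it says that each of infinitely many sets is finite, and a strictly decreasing chain of finite sets must stop. This expresses "infinitely often".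

By Harel's theorem on recurring dominoes (Ann. Discrete Math. 24 (1985); J. ACM 33 (1986)), the following is $\Sigma^1_1$-complete: given finite $T_0$, $H_0,V_0\subseteq T_0^2$ and $d\in T_0$, is there $\tau:\omega^2\to T_0$ respecting $H_0,V_0$ with $\tau(i,0)=d$ for infinitely many $i$? (A version using the first column is equivalent by transposition.) We reduce it to satisfiability in Bayes frames.

**Step 1.** *This step writes the formula.* Let $D^+$ have tiles $T_0\times\{0,1\}$, $H=\{((\alpha,\varepsilon),(\alpha',\varepsilon)):(\alpha,\alpha')\in H_0\}$, $V=\{((\alpha,\varepsilon),(\alpha',1)):(\alpha,\alpha')\in V_0\}$, $O=T_0\times\{0\}$; the bit $0$ marks row $0$. Use sorts $A,A',B,B',C,C',N,N',Q$ and a second palette $\{0,1\}$ with variables $l_0,l_1$ and $\zeta^{ij}_m=\Diamond(\kappa_{ij}\wedge l_m)$; write $\mathrm{col}_l$ for its coloring. Facts (2) and (3) hold for it too. Let $\eta=\bigvee_{\alpha\ne d}\theta^{AB}_{(\alpha,0)}$ ("in row $0$ and not $d$"). The formula is the conjunction of $\mathrm{Srt}$, $\Phi_{D^+}$, $\mathrm{Col}$ for the $l$-palette on $(A,C),(A',C),(A,C')$, the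 gadget $\mathrm{Fin}(C,C',A;\{1\})$ for the $l$-palette (so $V=C$, $V'=C'$, $P=A$), and

* (L2) $\Box\big(\chi_{AA'C}\wedge\Diamond(\kappa_{AA'}\wedge r_E)\to\bigvee_m(\zeta^{AC}_m\wedge\zeta^{A'C}_m)\big)$;
* (L3) $\Box\big(\chi_{AA'BC}\wedge\Diamond(\kappa_{AA'}\wedge r_S)\wedge\eta\wedge\zeta^{A'C}_1\to\zeta^{AC}_1\big)$;
* (L4) $\Box\big(\kappa_{AA'BC}\wedge\sigma_A\wedge\sigma_{A'}\wedge\sigma_B\wedge\Diamond(\kappa_{AA'}\wedge r_S)\wedge\eta\wedge\Diamond f_C\to\Diamond(\chi_{AA'C}\wedge\zeta^{AC}_1\wedge\zeta^{A'C}_0)\big)$.

With $L(a)$ the set of $c$ such that $\mathrm{col}_l(a,c)=1$, (L3) and (L4) say that $L$ shrinks strictly from column $i$ to column $i+1$ whenever the tile in row $0$ is not $d$.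

**Step 2.** *If the formula is satisfiable, we find a recurring tiling.* Let it be true at $1$ over a measure algebra. Take $a_i,b_j,u_i,u_i',v_i'$ from Lemma 3 and $(\tau(i,j),\varepsilon_{ij})=\mathrm{col}(a_i,b_j)$. Then $\varepsilon_{i0}=0$ for all $i$ by $O$ and $H$, and $\tau$ respects $H_0,V_0$. For $x\in\mathrm{Sing}_A\cup\mathrm{Sing}_{A'}$ put $L(x)=\{c\in\mathrm{Sing}_C:\mathrm{col}_l(x,c)=1\}$. By (2), $L(a_i)=L(u_i)$ and $L(u_i')=L(v_i')$. By (L2) at $a_{i+1}\vee v_i'\vee c$, $L(v_i')=L(a_{i+1})$. So $L(u_i')=L(a_{i+1})$.

Suppose $\tau(i,0)\ne d$. Since $\mathrm{col}(u_i,b_0)=\mathrm{col}(a_i,b_0)=(\tau(i,0),0)$, the formula $\eta$ holds at the following elements. (L3) at $u_i\vee u_i'\vee b_0\vee c$ gives: $c\in L(u_i')$ implies $c\in L(u_i)$. So $L(a_{i+1})\subseteq L(a_i)$. (L4) at $u_i\vee u_i'\vee b_0\vee F_C$ gives $\tilde u\le u_i$, $\tilde u'\le u_i'$ and $c_i\in\mathrm{Sing}_C$ with $\mathrm{col}_l(\tilde u,c_i)=1$, $\mathrm{col}_l(\tilde u',c_i)=0$. By (2), $c_i\in L(a_i)\setminus L(a_{i+1})$.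

Suppose $\tau(i,0)\ne d$ for all $i\ge i_0$. Then all $c_i$ with $i\ge i_0$ lie in $L(a_{i_0})$. For $i_0\le i<i'$ we have $c_{i'}\in L(a_{i'})\subseteq L(a_{i+1})$ and $c_i\notin L(a_{i+1})$. So $c_{i'}\in L(a_{i'})$ and $c_i\notin L(a_{i'})$, and $\mathsf P(c_i),\mathsf P(c_{i'})$ differ at $a_{i'}$. So infinitely many profiles occur among $c\in\mathrm{Sing}_C$ with $\mathrm{col}_l(c,a_{i_0})=1$. This contradicts Lemma 8 with $p=a_{i_0}$ and $\Gamma=\{1\}$. Hence $d$ recurs in row $0$.

**Step 3.** *From a recurring tiling $\tau$ we build a model.* Take disjoint copies of $\omega$ as $A,B,C$, with $S(i)=i+1$ and $\mathrm{col}(i,j)=(\tau(i,j),\min(j,1))$: a $D^+$-structure. Let $\mathrm{nxt}(i)=\min\{j\ge i:\tau(j,0)=d\}$ and $L(i)=\{c:i\le c<\mathrm{nxt}(i)\}$, a finite set. Among the elements $\{i,c\},\{i',c\},\{i,c'\}$ (with $i\in A$, $c\in C$) let $l_1$ hold if $c\in L(i)$ and $l_0$ otherwise; $l_0,l_1$ hold nowhere else. Combine the models of Lemmas 4 and 9, the latter with $V=C$, $P=A$, $\Gamma_p=L(p)$ finite. The coloring $\mathrm{Col}$ for the $l$-palette on $(A',C)$ is checked as in Lemma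 4.

In (L2) the premise means $e=\{i,i',c\}$, and $\{i,c\},\{i',c\}$ have the same $l$-color. In (L3) and (L4) the premise forces $e_A=\{i\}$, $e_{A'}=\{(i+1)'\}$, $e_B=\{0\}$ (because of the bit in $\eta$) and $\tau(i,0)\ne d$. Then $\mathrm{nxt}(i)=\mathrm{nxt}(i+1)>i$, so $L(i+1)=L(i)\setminus\{i\}$ and $i\in L(i)$. (L3) holds because $L(i+1)\subseteq L(i)$. In (L4) we have $e_C=C$, and $\{i,(i+1)',c\}$ with $c=i\in C$ is the required element. By Fact 1 the formula is satisfiable in a Bayes frame.

So satisfiability in Bayes frames is $\Sigma^1_1$-hard, and $\mathbf{BL}$ is $\Pi^1_1$-hard.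

**Step 4.** *This step moves everything to the single frame over $[0,1]$.* The satisfying models for Theorems B and C live on spaces $X=Y\sqcup V^\omega$ with $Y$ and $V$ countable. These are standard Borel spaces, so $X$ is Borel isomorphic to a Borel subset of $[0,1]$. Pushing the measure forward does not change the measure algebra, so by Fact 1 the formulas are satisfied in the Bayes frame over $([0,1],\text{Borel})$. Conversely, this frame is a Bayes frame, so a formula satisfiable in it is satisfiable in some Bayes frame. Thus Theorem B and the $\Pi^1_1$-hardness hold verbatim for its logic. $\blacksquare$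

The exact complexity of $\mathbf{BL}$ above $\Pi^1_1$-hardness is not determined here.
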